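\title{Stoll metrics on nilpotent groups: points with no piecewise linear geodesic}

\begin{abstract}
A finite symmetric generating set of a finitely generated torsion-free nilpotent group defines a left-invariant subFinsler metric on the Malcev closure, the Stoll metric, whose unit ball is a polytope. For $2$-step groups, a theorem of Stoll says that every point is joined to the identity by a geodesic made of a bounded number of linear pieces. We show that this property fails in every step $s\ge3$. In the free nilpotent groups of rank $k\ge2$ and step $s\ge4$, and in those of rank $k\ge3$ and step $s\ge3$, every sphere contains a point that is joined to the identity by no piecewise linear geodesic at all. The proofs reduce the question to variational problems in one or two variables. We also show that in every step a bounded number of linear pieces suffices if the length may exceed the distance by a factor $1+\varepsilon$.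
\end{abstract}

\section{Introduction}

\subsection{The Stoll metric}
Let $\Gamma$ be a finitely generated torsion-free nilpotent group, and let $S$ be a finite generating set with $1\in S$ and $S=S^{-1}$. The \emph{Malcev closure} of $\Gamma$ is the simply connected nilpotent Lie group $G$, unique up to isomorphism, that contains $\Gamma$ as a discrete cocompact subgroup. The exponential map from the Lie algebra $\mathfrak g$ to $G$ is a diffeomorphism, and we write $\log$ for its inverse. The subspace $V=\operatorname{span}\{\log\sigma:\sigma\in S\}$ generates $\mathfrak g$ as a Lie algebra. We equip $V$ with the norm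
\[
\|X\|=\inf\Big\{\sum_{\sigma\in S}|t_\sigma|\ :\ X=\sum_{\sigma\in S}t_\sigma\log\sigma\Big\},
\]
whose unit ball is the convex hull of $\log S$. A \emph{horizontal path} is an absolutely continuous path $\gamma$ in $G$ whose \emph{control} $u(t)=\gamma(t)^{-1}\dot\gamma(t)$ lies in $V$ for almost every $t$. Its length is $\int\|u(t)\|\,dt$. The \emph{Stoll metric} $d(x,y)$ is the infimum of the lengths of horizontal paths from $x$ to $y$; it is left-invariant. A \emph{geodesic} is a horizontal path whose length equals the distance between its endpoints. A \emph{linear piece} is a path $t\mapsto g\exp(tX)$, $t\in[0,1]$, with $X\in V$ arbitrary, and a \emph{piecewise linear path} is a concatenation of finitely many linear pieces.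

The metric $d$ is a continuous relaxation of the word metric $\rho_S$. A word $\sigma_1\cdots\sigma_n$ in the generators traces a piecewise linear path whose pieces have directions $\log\sigma_i$ and length at most $1$, so $d\le\rho_S$ on $\Gamma$. Horizontal paths may in addition use fractional powers of generators and mix generators infinitesimally. How far a geodesic is from a word depends on how much of this freedom it needs, and so one asks how simple a geodesic to a given point can be chosen. We say that $(\Gamma,S)$ has \emph{Stoll's property} if
\begin{quote}
there is a constant $N=N(S)$ such that, for every $R>0$, every point of the sphere $\{g\in G: d(1,g)=R\}$ is joined to $1$ by a geodesic that is piecewise linear with at most $N$ pieces.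
\end{quote}
M.~Stoll proved that $2$-step groups have this property; his proof gives $N=|S|^2$, and the pieces can be taken in the directions of the generators. He also gave a $3$-step example in which pieces in generator directions do not suffice. The problem, posed in \cite{problem}, is whether Stoll's property, with pieces in arbitrary directions of $V$, holds for nilpotent groups of arbitrary step.

A parameter count suggests that it does. The unit sphere of $V$ has flat faces, so geodesics come in large families: in $\mathbb R^2$ with the $\ell^1$ norm, every path with nondecreasing coordinates is a geodesic. Prescribing the endpoint imposes only $\dim G$ conditions, while a path with $N$ pieces has $N\dim V$ parameters. One expects that $N$ of the order of $\dim G$ leaves enough room. The count fails at those endpoints that are extremal among all endpoints of such monotone paths, and the counterexamples are points of this kind.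

\subsection{Results}
For $k\ge2$ and $s\ge1$ let $T_{k,s}$ be the quotient of the free associative algebra $\mathbb R\langle X_1,\dots,X_k\rangle$ by the span of the words of length greater than $s$. Let $\mathfrak g_{k,s}\subset T_{k,s}$ be the Lie algebra generated by $X_1,\dots,X_k$ under the commutator; it is the free $s$-step nilpotent Lie algebra of rank $k$. Put
\[
G_{k,s}=\exp\mathfrak g_{k,s},\qquad \Gamma_{k,s}=\langle\exp X_1,\dots,\exp X_k\rangle,\qquad S=\{1,\exp(\pm X_1),\dots,\exp(\pm X_k)\}.
\]
Lemma~\ref{lem:malcev} shows that $\Gamma_{k,s}$ has step $s$ and Malcev closure $G_{k,s}$. Here $V=\operatorname{span}(X_1,\dots,X_k)$ and $\|\sum u_iX_i\|=\sum|u_i|$.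

\begin{theorem}\label{thm:four}
Let $k\ge2$ and $s\ge4$. For every $R>0$ there is a point $g\in G_{k,s}$ with $d(1,g)=R$ such that the geodesic from $1$ to $g$ is unique up to reparametrization and is not linear on any subinterval. In particular, $g$ is joined to $1$ by no piecewise linear geodesic.
\end{theorem}

\begin{theorem}\label{thm:three}
Let $k\ge3$ and $s\ge3$. For every $R>0$ there is a point $g\in G_{k,s}$ with $d(1,g)=R$ that is joined to $1$ by no piecewise linear geodesic.
\end{theorem}

Either theorem answers the problem in the negative, and the failure is not only a failure of uniformity in $N$. Together with Stoll's theorem, Theorem~\ref{thm:three} locates the threshold.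

\begin{corollary}\label{cor:threshold}
Stoll's property holds for all $(\Gamma,S)$ of step at most $s$ if and only if $s\le2$. It fails for some group of each step $s\ge3$.
\end{corollary}

For a fixed number of pieces the failure is robust, and it is seen by points of the discrete group.

\begin{corollary}\label{cor:open}
Let $(k,s)$ be as in Theorem~\ref{thm:four} or Theorem~\ref{thm:three}. For all $N$ and $R$, the set of points of the $R$-sphere of $G_{k,s}$ that are not reached by a geodesic with at most $N$ linear pieces is nonempty and relatively open. For every $N$ there is $\gamma\in\Gamma_{k,s}$ that cannot be joined to $1$ by a geodesic with at most $N$ linear pieces.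
\end{corollary}

An approximate form of Stoll's property survives in every step.

\begin{proposition}\label{prop:approx}
For every $(\Gamma,S)$ and every $\varepsilon>0$ there is $N(S,\varepsilon)$ such that every $g\in G$ is joined to $1$ by a piecewise linear path with at most $N(S,\varepsilon)$ pieces and length at most $(1+\varepsilon)\,d(1,g)$.
\end{proposition}

For the groups $\Gamma_{k,s}$ with their standard generators, these results and Stoll's theorem decide every pair (rank, step) except rank $2$, step $3$, about which we claim nothing. Corollary~\ref{cor:threshold} does not depend on that case.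

\subsection{Method}
It is hard to describe all geodesics to a given point, and we avoid doing so. In $G_{k,s}$ the endpoint of a path records certain integrals of degree at most $s-1$ along its projection to $\mathbb R^k$ (Section~\ref{sec:free}). On paths with nonnegative controls, which are geodesics, these integrals include time-dependent cost functionals (Section~\ref{sec:positive}). If such a path minimizes a cost, then every geodesic with the same endpoint minimizes it too. It remains to find a cost of low degree that has no piecewise linear minimizer: a perfect square of degree $3$ in Section~\ref{sec:four}, and a competition between confinement and swept area, of degree $2$, in Section~\ref{sec:three}.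

\subsection{Conventions}\label{sec:conv}
We use three standard facts about an arbitrary pair $(\Gamma,S)$.
\begin{enumerate}
\item[(F1)] For every integrable $u:[0,R]\to V$ there is a unique horizontal path on $[0,R]$ that starts at $1$ and has control $u$. We write $E(u)$ for its endpoint.
\item[(F2)] A horizontal path of length $L$ can be reparametrized, with the same endpoints, on $[0,L]$ with $\|u\|=1$ almost everywhere. This is the \emph{arclength parametrization}. A linear piece with direction $X\ne0$ becomes an interval of length $\|X\|$ on which $u=X/\|X\|$, and a piece with $X=0$ disappears. Thus piecewise linear paths are those whose arclength control is piecewise constant with finitely many pieces.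
\item[(F3)] Since $V$ generates $\mathfrak g$, the Chow--Rashevskii theorem shows that $d$ is finite and induces the manifold topology of $G$.
\end{enumerate}
In Theorem~\ref{thm:four}, uniqueness up to reparametrization means that all geodesics have the same arclength control, and linearity on a subinterval means that this control is almost everywhere constant on an interval of positive length. Fact (F3) is needed only in Sections~\ref{sec:cor} and~\ref{sec:approx}.

\section{Free nilpotent groups and iterated integrals}\label{sec:free}

Let $T^+\subset T_{k,s}$ be the span of the nonempty words. The series $\exp$ and $\log$ terminate on $T^+$ and $1+T^+$ and are mutually inverse polynomial maps between these sets. By the Baker--Campbell--Hausdorff formula, $G_{k,s}$ is a subgroup of $1+T^+$. It is a closed submanifold diffeomorphic to $\mathfrak g_{k,s}$, hence a simply connected nilpotent Lie group. The coefficients of the words are global functions on $G_{k,s}$ that determine a point and the topology.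

\begin{lemma}\label{lem:malcev}
The group $\Gamma_{k,s}$ is finitely generated, torsion-free and nilpotent of step $s$, and its Malcev closure is $G_{k,s}$.
\end{lemma}

\begin{proof}
If $g^n=1$ with $n\ge1$, then $n\log g=0$ and $g=1$; so there is no torsion. The step is at most $s$, because $\mathfrak g_{k,s}$ has step at most $s$. If $a=1+A+\cdots$ and $b=1+B+\cdots$ with $A,B$ homogeneous and the dots of higher degree, then $aba^{-1}b^{-1}=1+(ab-ba)a^{-1}b^{-1}=1+[A,B]+\cdots$. Hence the iterated commutator of $s-1$ copies of $\exp X_1$ with $\exp X_2$ equals $1+\operatorname{ad}(X_1)^{s-1}X_2$ if $s\ge2$, and the coefficient of $X_1^{s-1}X_2$ in it is $1$. So the step is exactly $s$.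

In a product of elements $\exp(\pm X_i)$, the coefficient of a word of length $n$ is a sum of terms $\pm1/\prod_j n_j!$ with $\sum_j n_j=n$. Multinomial coefficients are integers, so this coefficient lies in $\frac1{n!}\mathbb Z$, and $\Gamma_{k,s}$ is discrete. A closed connected subgroup of $G_{k,s}$ has the form $\exp\mathfrak h$ for a subalgebra $\mathfrak h$. If it contains $\Gamma_{k,s}$, then $X_i\in\mathfrak h$ for all $i$ because $\exp$ is injective, and $\mathfrak h=\mathfrak g_{k,s}$. A closed subgroup of a simply connected nilpotent Lie group that lies in no proper closed connected subgroup is cocompact \cite[Theorem~2.1]{Raghunathan}. So $\Gamma_{k,s}$ is discrete and cocompact.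
\end{proof}

For $r>0$ let $\delta_r$ be the algebra automorphism of $T_{k,s}$ with $X_i\mapsto rX_i$. It restricts to an automorphism of $G_{k,s}$ and carries the path with control $u$ to the path with control $ru$. So the \emph{dilation} $\delta_r$ multiplies lengths and distances by $r$ and maps linear pieces to linear pieces.

We identify $V$ with $\mathbb R^k$ by the basis $X_i$. For a control $u=(u_1,\dots,u_k)$ on $[0,R]$ let
\[
c(t)=\int_0^tu(\tau)\,d\tau\in\mathbb R^k
\]
be the projection of the path to the abelianization, and write $dc_j=u_j\,dt$. The endpoint $E(u)$ remembers more about the curve $c$ than $c(R)$; the next lemma extracts the part that we use.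

\begin{lemma}\label{lem:integrals}
Let $p$ be a polynomial on $\mathbb R^k$ of degree at most $s-1$ and let $1\le j\le k$. Then $\int_0^Rp(c)\,dc_j$ is a linear combination of the coefficients of $E(u)$, with weights that depend only on $p$ and $j$. In particular this integral, and the vector $c(R)$, depend only on $E(u)$.
\end{lemma}

\begin{proof}
In $T_{k,s}$ the path $\gamma$ with control $u$ solves $\dot\gamma=\gamma u$, $\gamma(0)=1$. Let $I_w(t)$ be the coefficient in $\gamma(t)$ of the word with index sequence $w$. Comparing coefficients gives $I_\emptyset=1$ and
\begin{equation}\label{eq:rec}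
I_{wj}(t)=\int_0^tI_w(\tau)\,u_j(\tau)\,d\tau\qquad(\text{length of }w\le s-1),
\end{equation}
and by induction
\[
I_{i_1\dots i_r}(t)=\int_{0<t_1<\dots<t_r<t}u_{i_1}(t_1)\cdots u_{i_r}(t_r)\,dt_1\cdots dt_r .
\]
The product $c_{i_1}(t)\cdots c_{i_r}(t)$ is the integral of the same function over the cube $[0,t]^r$. Up to a null set the cube is the disjoint union of the simplices $t_{\pi(1)}<\dots<t_{\pi(r)}$, where $\pi$ runs over the permutations of $\{1,\dots,r\}$. Therefore
\begin{equation}\label{eq:shuffle}
c_{i_1}(t)\cdots c_{i_r}(t)=\sum_\pi I_{i_{\pi(1)}\dots i_{\pi(r)}}(t).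
\end{equation}
If $r\le s-1$, multiply by $u_j$, integrate, and use \eqref{eq:rec}:
\[
\int_0^Rc_{i_1}\cdots c_{i_r}\,dc_j=\sum_\pi I_{i_{\pi(1)}\dots i_{\pi(r)}\,j}(R).
\]
The right side consists of coefficients of words of length $r+1\le s$ in $E(u)$. The case $r=0$ reads $c_j(R)=I_j(R)$.
\end{proof}

\section{Positive controls and the transfer principle}\label{sec:positive}

Lemma~\ref{lem:integrals} concerns integrals that do not see time. On one face of the unit sphere of $V$, however, time is a linear function of the position $c$. Let
\[
\Delta=\Big\{u\in\mathbb R^k:\ u_i\ge0,\ \sum_iu_i=1\Big\},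
\]
and let $\mathcal U_R$ be the set of measurable maps $u:[0,R]\to\Delta$, up to equality almost everywhere. For $u\in\mathcal U_R$ we have $\sum_ic_i(t)=t$.

\begin{proposition}[Transfer principle]\label{prop:transfer}
Let $u^*\in\mathcal U_R$ and $g=E(u^*)\in G_{k,s}$.
\begin{enumerate}
\item[(a)] $d(1,g)=R$, so the path with control $u^*$ is a geodesic.
\item[(b)] The arclength control $u$ of any geodesic from $1$ to $g$ belongs to $\mathcal U_R$, and $u_i=0$ for every $i$ with $u_i^*=0$.
\item[(c)] Let $q_0,\dots,q_k$ be polynomials in $(t,c)$ of total degree at most $s-1$, and for $u\in\mathcal U_R$ put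
\[
F(u)=\int_0^R\Big(q_0(t,c(t))+\sum_{j=1}^kq_j(t,c(t))\,u_j(t)\Big)dt .
\]
Then $F(u)=F(u^*)$ for every $u\in\mathcal U_R$ with $E(u)=g$.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:integrals}, every horizontal path from $1$ to $g$ has $\int u_i=\int u_i^*$ for each $i$. Its length is therefore
\[
\int\sum_i|u_i|\ \ge\ \int\sum_iu_i=\int_0^R\sum_iu_i^*=R,
\]
with equality if and only if all $u_i\ge0$ almost everywhere. The control $u^*$ gives equality, which proves (a). A geodesic gives equality too, so its arclength control is defined on $[0,R]$, is nonnegative and has $\sum u_i=\|u\|=1$. If $u_i^*=0$, then $u_i\ge0$ has integral $0$ and vanishes. This proves (b). For (c), substitute $t=\sum_ic_i$ and $1=\sum_ju_j$. Then $F(u)=\sum_j\int_0^Rp_j(c)\,dc_j$ with $p_j(c)=q_0(\sum_ic_i,c)+q_j(\sum_ic_i,c)$ of degree at most $s-1$, and Lemma~\ref{lem:integrals} applies.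
\end{proof}

Consequently, if $u^*$ minimizes a functional $F$ as in (c), then every geodesic to $E(u^*)$ minimizes $F$. Since $F$ is a linear function on $T_{k,s}$ evaluated at the endpoint, $E(u^*)$ is then a point of $E(\mathcal U_R)$ at which a linear function is smallest. Two examples in rank $2$ show how much the step matters.

\begin{example}[Step $2$]\label{ex:two}
Let $g=E(u)\in G_{2,2}$ with $u\in\mathcal U_R$ and $c(R)=(a,b)$. By \eqref{eq:shuffle}, $I_{11}=a^2/2$, $I_{22}=b^2/2$ and $I_{21}=ab-I_{12}$, so $g$ is determined by $a$, $b$ and $I_{12}=\int c_1\,dc_2$. Since $0\le c_1\le a$, we have $I_{12}=\theta ab$ for some $\theta\in[0,1]$. The staircase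
\[
\exp(\theta aX_1)\exp(bX_2)\exp((1-\theta)aX_1)
\]
has the same three invariants and length $a+b=R$. So $g$ is reached by a geodesic with three pieces in generator directions. For instance, $\exp(X_1+X_2)$ has $I_{12}=\frac12$ and is reached both by a segment and by the staircase with $\theta=\frac12$.
\end{example}

\begin{example}[Step $3$]\label{ex:three}
In $G_{2,3}$ take again $g=\exp(X_1+X_2)$, the endpoint of the constant control $u^*=(\frac12,\frac12)$ on $[0,2]$. For $u\in\mathcal U_2$ put $x=c_1-c_2$ and $Q(u)=\int_0^2x^2\,dt$. From $x^2=c_1^2-2c_1c_2+c_2^2$, $dt=dc_1+dc_2$ and \eqref{eq:shuffle},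
\[
Q(u)=2\sum_{j=1}^2\big(I_{11j}-I_{12j}-I_{21j}+I_{22j}\big).
\]
In $\exp(X_1+X_2)$ every word of length $3$ has coefficient $\frac16$, so $Q=0$ for every geodesic to $g$. Then $x=0$, that is $u_1=u_2=\frac12$. The segment is the only geodesic to $g$, and its direction is not a generator direction.
\end{example}

Example~\ref{ex:three} contains the mechanism: a sum of squares that can be read off the endpoint pins the geodesic down. It pins it to a segment, which is harmless for Stoll's property. One more degree pins it to a curve.

\section{Step four: a parabola}\label{sec:four}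

To single out the curve $x=f(t)$ we use $\int(x-f(t))^2dt$. The term $f(t)^2$ integrates to a constant whatever the degree of $f$, and the cross term $xf(t)$ has degree $1+\deg f$. So a quadratic $f$ is allowed as soon as $s-1\ge3$.

\begin{proof}[Proof of Theorem~\ref{thm:four}]
On $[0,R]$ let $u_1^*=\frac12(1+t/R)$, $u_2^*=\frac12(1-t/R)$, and $u_i^*=0$ for $i\ge3$. Then $u^*\in\mathcal U_R$, and $g=E(u^*)$ satisfies $d(1,g)=R$ by Proposition~\ref{prop:transfer}(a). For $u\in\mathcal U_R$ put $x=c_1-c_2$ and
\[
Q(u)=\int_0^R\Big(x-\frac{t^2}{2R}\Big)^2dt=\int_0^R\Big(x^2-\frac{x\,t^2}{R}\Big)dt+\frac{R^3}{20}.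
\]
For $u^*$ we have $x'=t/R$, so $x=t^2/(2R)$ and $Q(u^*)=0$.

Let $u$ be the arclength control of a geodesic from $1$ to $g$. By Proposition~\ref{prop:transfer}(b), $u\in\mathcal U_R$ and $u_1+u_2=1$, the other components being zero. The polynomial $x^2-xt^2/R$ has degree $3\le s-1$, so $Q(u)=Q(u^*)=0$ by Proposition~\ref{prop:transfer}(c). Hence $x(t)=t^2/(2R)$ and $u_1-u_2=t/R$, which gives $u=u^*$. The geodesic is unique, and $u^*$ is constant on no interval.
\end{proof}

\section{Step three: confinement against area}\label{sec:three}

For $s=3$ only polynomials of degree $2$ are available, and a perfect square $(x-f(t))^2$ singles out nothing but segments. Rank $3$ offers a new term. Once time $t=c_1+c_2+c_3$ is removed, two coordinates remain, forming a plane curve $x(t)$, and a plane curve sweeps area. With $x\wedge y=x_1y_2-x_2y_1$, the integral $\frac12\int x\wedge x'\,dt$ is the signed area swept by the radius vector. Its integrand has degree $1$ in the position, so it may still be multiplied by $t$. We play this term against $\int|x|^2dt$. The latter keeps $x$ near the origin, while the former rewards counterclockwise loops. A loop of duration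 $\delta$ at time $t$ costs about $\delta^3$ and gains about $\lambda t\delta^2$. Thus a curve that starts slowly along a line can be improved by a short loop at any positive time, and a curve that starts fast pays for its distance from the origin at times when the reward is still negligible. Neither start is optimal.

\subsection{The planar problem}
Let $|\cdot|$ be the Euclidean norm on $\mathbb R^2$, and let
\[
v_1=(1,0),\qquad v_2=\big(-\tfrac12,\tfrac{\sqrt3}2\big),\qquad v_3=\big(-\tfrac12,-\tfrac{\sqrt3}2\big),\qquad P=\operatorname{conv}(v_1,v_2,v_3).
\]
These are unit vectors with $v_i\cdot v_j=-\frac12$ for $i\ne j$. Every $p\in\mathbb R^2$ is uniquely $p=\sum u_iv_i$ with $\sum u_i=1$, and $p\cdot v_i=u_i-\frac12(1-u_i)$ gives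
\begin{equation}\label{eq:bary}
u_i=\tfrac13(1+2\,p\cdot v_i).
\end{equation}
Hence $P=\{p:\ p\cdot v_i\ge-\frac12\text{ for }i=1,2,3\}$, and
\begin{equation}\label{eq:disks}
\{|p|\le\tfrac12\}\subset P\subset\{|p|\le1\}.
\end{equation}
Fix $\lambda$ with $0<\lambda\le\frac18$. Let $\mathcal X$ be the set of Lipschitz maps $x:[0,1]\to\mathbb R^2$ with $x(0)=0$ and $x'\in P$ almost everywhere; the end $x(1)$ is free. For Lipschitz $x$ put
\[
J(x)=\int_0^1\big(|x|^2-\lambda\,t\,x\wedge x'\big)\,dt .
\]

\begin{lemma}\label{lem:exist}
The functional $J$ has a minimizer on $\mathcal X$.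
\end{lemma}

\begin{proof}
Elements of $\mathcal X$ are $1$-Lipschitz and vanish at $0$, so $J$ is bounded on $\mathcal X$. Take a minimizing sequence $x_n$. By the Arzel\`a--Ascoli theorem and the weak-$*$ sequential compactness of bounded sets in $L^\infty=(L^1)^*$, we may assume that $x_n\to x$ uniformly and that $x_n'$ converges weak-$*$. Testing against indicator functions of intervals $[0,t]$ shows that the weak-$*$ limit is $x'$. For every measurable set $A$ the inequality $\int_A(x_n'\cdot v_i+\frac12)\,dt\ge0$ passes to the limit, so $x'\in P$ almost everywhere and $x\in\mathcal X$. Finally,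
\[
\int t\,x_n\wedge x_n'-\int t\,x\wedge x'=\int t\,(x_n-x)\wedge x_n'+\int t\,x\wedge(x_n'-x')\longrightarrow0,
\]
the first term by uniform and the second by weak-$*$ convergence. Hence $J(x_n)\to J(x)$.
\end{proof}

\begin{lemma}\label{lem:nostart}
No minimizer of $J$ on $\mathcal X$ is affine on an interval $[0,\varepsilon]$ with $\varepsilon>0$.
\end{lemma}

\begin{proof}
Suppose that $x$ is a minimizer and is affine on $[0,\varepsilon]$. Since $x(0)=0$, we have $x(t)=tv$ there for some $v\in\mathbb R^2$. The dividing line between a fast and a slow start is the cone $|x|=2\lambda t$, outside of which the confinement term dominates: if $|x(t)|>2\lambda t$, then $|x'|\le1$ gives, for almost every such $t>0$,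
\begin{equation}\label{eq:outside}
|x|^2-\lambda t\,x\wedge x'\ \ge\ |x|\,(|x|-\lambda t)\ >\ 2\lambda t\cdot\lambda t=2\lambda^2t^2 .
\end{equation}

\emph{Fast start: $|v|>2\lambda$.} Then $|x(t)|>2\lambda t$ on $(0,\varepsilon]$. If this inequality holds on all of $(0,1]$, then $J(x)>0=J(0)$ by \eqref{eq:outside}, and $0\in\mathcal X$ is better than $x$; here we use that the end $x(1)$ is free. Otherwise let $b\in(\varepsilon,1]$ be the first positive time with $|x(b)|\le2\lambda b$. By continuity $|x(b)|=2\lambda b$, and by \eqref{eq:outside} the cost of $x$ on $[0,b]$ is greater than $\frac23\lambda^2b^3$. A competitor waits at the origin and then catches up with $x$ radially: with $a=(1-4\lambda)b>0$, let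
\[
y(t)=0\ \text{ on }[0,a],\qquad y(t)=\frac{t-a}{4\lambda b}\,x(b)\ \text{ on }[a,b],\qquad y=x\ \text{ on }[b,1].
\]
On $[a,b]$ the speed is $2\lambda b/(4\lambda b)=\frac12$, so $y\in\mathcal X$ by \eqref{eq:disks}. On $[0,b]$ we have $y\wedge y'=0$, and the cost of $y$ is $\int_a^b|y|^2dt=\frac13(2\lambda b)^2\cdot4\lambda b=\frac{16}3\lambda^3b^3$. Therefore
\[
J(x)-J(y)>\tfrac23\lambda^2b^3-\tfrac{16}3\lambda^3b^3=\tfrac23\lambda^2b^3(1-8\lambda)\ge0,
\]
which contradicts minimality. This is where $\lambda\le\frac18$ is needed.

\emph{Slow start: $|v|\le2\lambda\le\frac14$.} Now $x'$ lies well inside $P$ on $[0,\varepsilon]$, so it can be perturbed in both directions, and the second variation must be nonnegative. We test it on a small circle. Fix $t_0\in(0,\varepsilon)$ and $\delta>0$ with $t_0+\delta\le\varepsilon$ and $\delta<\pi\lambda t_0$. Let $\beta=\frac1{8\pi}$,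
\[
\theta(\tau)=(\cos2\pi\tau-1,\ \sin2\pi\tau),\qquad\eta(t)=\beta\delta\,\theta\Big(\frac{t-t_0}{\delta}\Big)\ \text{ on }[t_0,t_0+\delta],
\]
and $\eta=0$ elsewhere. Since $\theta(0)=\theta(1)=0$, the map $\eta$ is Lipschitz. On $[t_0,t_0+\delta]$ we have $|\eta'|=\beta|\theta'|=2\pi\beta=\frac14$, so $|v\pm\eta'|\le\frac12$, and $x\pm\eta\in\mathcal X$ by \eqref{eq:disks}. From $\theta'=2\pi(-\sin2\pi\tau,\cos2\pi\tau)$ we compute
\[
|\theta|^2=2-2\cos2\pi\tau,\qquad\theta\wedge\theta'=2\pi(1-\cos2\pi\tau)\ge0,
\]
with integrals $2$ and $2\pi$ over $[0,1]$. Changing variables, and using $t\ge t_0$ on the support of $\eta$,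
\[
\int_0^1|\eta|^2dt=2\beta^2\delta^3,\qquad\int_0^1t\,\eta\wedge\eta'\,dt\ge2\pi\beta^2\delta^2t_0 .
\]
Hence $J(\eta)\le2\beta^2\delta^2(\delta-\pi\lambda t_0)<0$. As $J$ is a quadratic form on Lipschitz maps,
\[
J(x+\eta)+J(x-\eta)=2J(x)+2J(\eta)<2J(x),
\]
so one of $x\pm\eta$ is better than $x$, a contradiction.
\end{proof}

\subsection{Return to the group}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
By dilation it suffices to treat $R=1$. Let $\mathcal U'$ be the set of $u\in\mathcal U_1$ with $u_i=0$ for $i\ge4$. To $u\in\mathcal U'$ attach the plane curve $x_u=\sum_{i\le3}c_iv_i$. It satisfies $x_u(0)=0$ and $x_u'=\sum u_iv_i\in P$, so $x_u\in\mathcal X$. Conversely, \eqref{eq:bary} with $p=x'(t)$ defines for each $x\in\mathcal X$ a measurable $u\in\mathcal U'$ with $x_u=x$. Moreover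
\[
J(x_u)=\int_0^1\Big(\Big|\sum_{i\le3}c_iv_i\Big|^2-\lambda\sum_{j\le3}\Big(t\sum_{i\le3}c_i\,v_i\wedge v_j\Big)u_j\Big)dt
\]
is a functional as in Proposition~\ref{prop:transfer}(c), with polynomials of degree $2\le s-1$.

Let $x^*$ be a minimizer of $J$ (Lemma~\ref{lem:exist}), let $u^*\in\mathcal U'$ satisfy $x_{u^*}=x^*$, and put $g=E(u^*)$. Then $d(1,g)=1$ by Proposition~\ref{prop:transfer}(a). Suppose that a piecewise linear geodesic joins $1$ to $g$, and let $u$ be its arclength control. By parts (b) and (c) of Proposition~\ref{prop:transfer}, $u\in\mathcal U'$ and $J(x_u)=J(x^*)$, so $x_u$ is a minimizer. By (F2), $u$ is constant on some $[0,\varepsilon]$, so $x_u$ is affine there. This contradicts Lemma~\ref{lem:nostart}.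
\end{proof}

\begin{remark}
The proof neither identifies the minimizers nor needs their uniqueness. Each ingredient has one task. The step $s\ge3$ admits both $|x|^2$ and the weight $t$. Without the weight, the lower bound in \eqref{eq:outside} becomes $|x|(|x|-\lambda)$, which is negative near the origin, and the argument against a fast start breaks down. The rank $k\ge3$ provides the plane. In rank $2$ only the scalar $x=c_1-c_2$ remains, and $\int_0^1t\,x\,x'\,dt=\frac12x(1)^2-\frac12\int_0^1x^2dt$ contains nothing like an area.
\end{remark}

\section{The threshold, openness and lattice points}\label{sec:cor}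

\begin{proof}[Proof of Corollary~\ref{cor:threshold}]
In step $1$, $G=\mathfrak g=V$ is a normed space. A path to $\exp X$ has $\int u=X$ and length at least $\|X\|$, so one segment is a geodesic. Step $2$ is Stoll's theorem. For $s\ge3$ the group $\Gamma_{3,s}$ has step $s$ by Lemma~\ref{lem:malcev} and violates the property by Theorem~\ref{thm:three}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:open}]
Let $U_R$ be the set in question, for a fixed $N$. It is nonempty by Theorems~\ref{thm:four} and~\ref{thm:three}. We show that its complement in the $R$-sphere is closed. Let $g_n\to g$ in the sphere with $g_n\notin U_R$. Adding pieces of length zero if necessary, write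
\[
g_n=\exp(\tau_1^nY_1^n)\cdots\exp(\tau_N^nY_N^n),\qquad\|Y_j^n\|=1,\quad\tau_j^n\ge0,\quad\sum_j\tau_j^n=R .
\]
The data range over a compact set, so along a subsequence $\tau_j^n\to\tau_j$ and $Y_j^n\to Y_j$. By (F3), $g=\exp(\tau_1Y_1)\cdots\exp(\tau_NY_N)$. This is the endpoint of a path with $N$ pieces and length $R=d(1,g)$, so $g\notin U_R$.

For the second statement we spread $U_1$ by dilations until it is wide enough to catch a lattice point. The map $h\mapsto\delta_{1/d(1,h)}h$ from $G_{k,s}\setminus\{1\}$ to the unit sphere is continuous by (F3). The preimage of $U_1$ is the cone $\mathcal C=\{\delta_rh:h\in U_1,\ r>0\}$, which is therefore open. It contains a ball $B_d(h,\epsilon)$, hence all the balls $\delta_rB_d(h,\epsilon)=B_d(\delta_rh,r\epsilon)$. By Lemma~\ref{lem:malcev} there is a compact set $K$ with $G_{k,s}=\Gamma_{k,s}K$. Let $D=\max_{a\in K}d(1,a)$. A point $\gamma a$ with $\gamma\in\Gamma_{k,s}$, $a\in K$ is at distance $d(1,a)\le D$ from $\gamma$, so every ball of radius greater than $D$ meets $\Gamma_{k,s}$. Taking $r>D/\epsilon$ we find $\gamma\in\Gamma_{k,s}\cap\mathcal C$, say $\gamma=\delta_\rho h'$ with $h'\in U_1$. A geodesic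 to $\gamma$ with at most $N$ pieces would dilate to such a geodesic to $h'$, which does not exist.
\end{proof}

\section{Almost geodesics with a bounded number of pieces}\label{sec:approx}

The idea is to replace a control by its averages over $n$ equal intervals and to repair the error in the endpoint. The number of pieces must not depend on the scale, and dilations would give this; but $G$ need not have dilations adapted to $V$. So we work in a free nilpotent group and project. We use the following fact \cite[Lemma~1.40]{FollandStein}: there are constants $N_0$ and $C$, depending on $(k,s)$, such that every $h\in G_{k,s}$ is a product of at most $N_0$ elements $\exp Y_j$ with $Y_j\in V$ and $\|Y_j\|\le C\,d(1,h)$.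

Let $\mathcal B$ be the set of controls $u$ on $[0,1]$ in $G_{k,s}$ with $\|u\|\le1$ almost everywhere. It is weak-$*$ sequentially compact in $L^\infty([0,1],\mathbb R^k)$; it is closed by the argument of Lemma~\ref{lem:exist}, as the $\ell^1$ ball is a finite intersection of half-spaces. For $f$ integrable on $[0,1]$, let $A_nf$ be the function that on each interval $[\frac{m-1}n,\frac mn)$ equals the mean of $f$ over that interval. By convexity $A_n\mathcal B\subset\mathcal B$.

\begin{lemma}\label{lem:average}
$\displaystyle\sup_{u\in\mathcal B}d\big(E(u),E(A_nu)\big)\to0$ as $n\to\infty$.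
\end{lemma}

\begin{proof}
First, $E$ is weak-$*$ sequentially continuous on $\mathcal B$. Let $u^n\to u$ weak-$*$, with iterated integrals $I^n_w$ and $I_w$. We show by induction on the length of $w$ that $I_w^n\to I_w$ uniformly. By \eqref{eq:rec},
\[
I^n_{wj}(t)-I_{wj}(t)=\int_0^t(I^n_w-I_w)\,u^n_j\,d\tau+\int_0^tI_w\,(u_j^n-u_j)\,d\tau .
\]
The first term tends to $0$ uniformly by the induction hypothesis. The second tends to $0$ for each $t$, and uniformly because these functions of $t$ have a common Lipschitz constant. So $E(u^n)\to E(u)$ in $T_{k,s}$, and by (F3) for $d$.

If the lemma fails, there are $\kappa>0$, an infinite set of indices $n$ and controls $u^n\in\mathcal B$ with $d(E(u^n),E(A_nu^n))\ge\kappa$. Pass to a subsequence with $u^n\to u$ weak-$*$. For continuous $\varphi:[0,1]\to\mathbb R$ we have $\int\varphi\,A_nu^n=\int(A_n\varphi)\,u^n$, and $A_n\varphi\to\varphi$ uniformly, so $\int\varphi\,A_nu^n\to\int\varphi\,u$. Continuous functions are dense in $L^1$ and the sequence is bounded, so $A_nu^n\to u$ weak-$*$. Then $E(u^n)$ and $E(A_nu^n)$ both converge to $E(u)$, a contradiction.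
\end{proof}

\begin{lemma}\label{lem:replace}
For every $\varepsilon>0$ there is $N$ such that every horizontal path in $G_{k,s}$ that starts at $1$ and has length $L$ can be replaced by a piecewise linear path with the same endpoints, at most $N$ pieces and length at most $(1+\varepsilon)L$.
\end{lemma}

\begin{proof}
If $L=0$ the path is constant. Otherwise dilate to $L=1$ and let $u\in\mathcal B$ be the arclength control. Choose $n$, independent of $u$, so that the supremum in Lemma~\ref{lem:average} is at most $\varepsilon/(CN_0)$. The path with control $A_nu$ has $n$ linear pieces and length at most $1$. The element $h=E(A_nu)^{-1}E(u)$ has $d(1,h)\le\varepsilon/(CN_0)$, so $E(A_nu)$ is joined to $E(u)$ by at most $N_0$ pieces of total length at most $N_0C\,d(1,h)\le\varepsilon$. Take $N=n+N_0$.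
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:approx}]
We may assume $\Gamma\ne\{1\}$. Let $s$ be the step of $G$ and let $\sigma_1,\dots,\sigma_k$ be the elements of $S\setminus\{1\}$; here $k\ge2$, since $\sigma\neq\sigma^{-1}$. Write $\tilde G=G_{k,s}$ and $\tilde V=\operatorname{span}(X_i)$ with the $\ell^1$ norm $\|\cdot\|_1$. By freeness there is a Lie algebra homomorphism $\pi_*:\mathfrak g_{k,s}\to\mathfrak g$ with $X_i\mapsto\log\sigma_i$, and it integrates to a homomorphism $\pi:\tilde G\to G$. This $\pi$ maps the path with control $\tilde u$ to the path with control $\pi_*\tilde u$, and $\|\pi_*\tilde u\|\le\|\tilde u\|_1$ by the definition of the norm on $V$. So $\pi$ does not increase length and sends linear pieces to linear pieces.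

\emph{A Borel section that preserves the norm.} For each subset of $\{\log\sigma_i\}$ that is a basis of $V$, expansion in this basis is a linear map $V\to\tilde V$ that is a right inverse of $\pi_*$. Let $\ell_1,\dots,\ell_m$ be these maps. We claim that $\|w\|=\min_j\|\ell_jw\|_1$ for $w\in V$. The infimum defining $\|w\|$ is attained, by compactness. Among the optimal representations $w=\sum t_i\log\sigma_i$ choose one with the fewest nonzero $t_i$. Suppose $\sum a_i\log\sigma_i=0$ with $a\ne0$ and $a_i=0$ whenever $t_i=0$. Then $t+\theta a$ represents $w$ for every real $\theta$, and $\|t+\theta a\|_1$ is affine in $\theta$ as long as no nonzero $t_i+\theta a_i$ changes sign. It is minimal at $\theta=0$, hence constant up to the first $\theta$ at which one more coordinate vanishes, and that $\theta$ gives an optimal representation with fewer nonzero terms. So the $\log\sigma_i$ with $t_i\ne0$ are linearly independent, they extend to a basis among the $\log\sigma_i$, and the claim follows. Let $\ell(w)=\ell_jw$ for the least $j$ with $\|\ell_jw\|_1=\|w\|$. The sets defined by these equations are closed, so $\ell$ is Borel, $\pi_*\ell(w)=w$ and $\|\ell(w)\|_1=\|w\|$.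

\emph{Conclusion.} Choose $\varepsilon'>0$ with $(1+\varepsilon')^2\le1+\varepsilon$, and let $N$ be given by Lemma~\ref{lem:replace} for $\varepsilon'$. Let $g\ne1$, so $0<d(1,g)<\infty$ by (F3), and take a horizontal path from $1$ to $g$ with control $w$ and length $L\le(1+\varepsilon')d(1,g)$. The path in $\tilde G$ from $1$ with control $\ell\circ w$ has length $L$. Its image under $\pi$ starts at $1$ and has control $w$, so by (F1) it is the given path, and the endpoint $\tilde g$ of the lift satisfies $\pi(\tilde g)=g$. Lemma~\ref{lem:replace} joins $1$ to $\tilde g$ by at most $N$ pieces of total length at most $(1+\varepsilon')L\le(1+\varepsilon)d(1,g)$. Applying $\pi$ gives the required path.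
\end{proof}

\begin{remark}
For the groups of Theorems~\ref{thm:four} and~\ref{thm:three}, necessarily $N(S,\varepsilon)\to\infty$ as $\varepsilon\to0$. Otherwise a point $g$ from these theorems would be reached by paths with a bounded number of pieces and lengths tending to $d(1,g)$, and a convergent subsequence of their directions would give a piecewise linear geodesic to $g$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{FollandStein}
Folland and Stein, \emph{Hardy Spaces on Homogeneous Groups}.

\bibitem{problem}
\emph{Nilpotent Groups, Asymptotic Cones and Subfinsler Geometry},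
\texttt{https://www.math.u-psud.fr/\textasciitilde breuilla/Balls.pdf}.

\bibitem{Raghunathan}
Raghunathan, \emph{Discrete Subgroups of Lie Groups}.

\end{thebibliography}
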